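# Disjoint impressions of external rays for quadratic polynomials with a Siegel disk

Notation used throughout: $\mathbb{C}_\infty$ is the Riemann sphere, $D$ the open unit disk, $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, and $e(t)=e^{2\pi i t}$. We identify $\partial D$ with $\mathbb{T}$, so angles are measured in revolutions. An arc $(p,q)\subset\mathbb{T}$ runs from $p$ to $q$ in the positive direction, $|\cdot|$ is Lebesgue measure on $\mathbb{T}$, and "mod 0" means up to sets of measure zero. A continuum is a nonempty compact connected set.

## 1. External rays, impressions, Siegel disks and rotation sets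

Let $P$ be a monic quadratic polynomial, $K$ its filled Julia set (the points with bounded orbit) and $J=\partial K$ its Julia set. We assume throughout that $K$ is connected. Let
$$\varphi:\mathbb{C}_\infty\setminus\overline D\to\mathbb{C}_\infty\setminus K,\qquad \varphi(\infty)=\infty,\quad \varphi'(\infty)=1,$$
be the Riemann map (the Böttcher map; the normalization means $\varphi(z)/z\to1$ at $\infty$). It satisfies $\varphi(z^2)=P(\varphi(z))$.

**Definition (external ray, impression).** For $t\in\mathbb{T}$ the external ray is $R_t=\varphi(\{re(t):r>1\})$. Its impression $I_t=\mathrm{Im}(R_t)$ is the set of all $w\in\mathbb{C}$ for which there are $z_n\in\mathbb{C}\setminus\overline D$ with $z_n\to e(t)$ and $\varphi(z_n)\to w$.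

The $z_n$ may approach $e(t)$ from any direction outside the disk, so $I_t$ contains the limit points of the ray $R_t$, but it may be larger. Clearly $P(R_t)=R_{2t}$.

*Examples.* For $P(z)=z^2$ we have $\varphi(z)=z$ and $I_t=\{e(t)\}$: distinct angles have disjoint impressions. For $P(z)=z^2-2$ we have $\varphi(z)=z+1/z$, because $(z+1/z)^2-2=z^2+z^{-2}$ and $z\mapsto z+1/z$ maps the exterior of $\overline D$ conformally onto the complement of $[-2,2]$. It extends continuously to $\partial D$, so $I_t=\{2\cos 2\pi t\}$. Here $I_t=I_{-t}$, so two different angles can share an impression.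

**Definition (Siegel disk).** Let $z_0$ be a fixed point of $P$ with $P'(z_0)=e(\alpha)$, $\alpha$ irrational. If $z_0$ lies in a component $\Delta$ of the interior of $K$, then $\Delta$ is a Siegel disk with center $z_0$ and rotation number $\alpha$. It is simply connected, $\partial \Delta\subset J$, and for a Riemann map $\chi:D\to\Delta$ with $\chi(0)=z_0$ we have
$$P(\chi(z))=\chi(e(\alpha)z).\tag{1}$$

*Example.* Let $P(z)=z^2+e(\alpha)z$ with $\alpha=(\sqrt5-1)/2$. The fixed point $0$ has multiplier $e(\alpha)$, and by Siegel's theorem it is the center of a Siegel disk.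

Since $P(\overline\Delta)\subset\overline\Delta$, $P(J)=J$ and $\overline\Delta\cap J=\partial\Delta$, we have $P(\partial\Delta)\subset\partial\Delta$.

**Definition (monotone maps of the circle).** A continuous map $g:\mathbb{T}\to\mathbb{T}$ is monotone of degree one if it has a nondecreasing lift $G:\mathbb{R}\to\mathbb{R}$ with $G(x+1)=G(x)+1$. Its rotation number is $\lim G^n(x)/n$ mod $1$, which exists and does not depend on $x$.

**Definition (the sets $A$ we need).** A Cantor set $A\subset\mathbb{T}$ is minimally invariant under doubling with rotation number $\alpha$ if $2A\subset A$, every forward orbit in $A$ is dense in $A$, and doubling on $A$ extends to a continuous monotone degree-one map $g:\mathbb{T}\to\mathbb{T}$ of rotation number $\alpha$.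

*Example (a finite analogue).* Doubling maps $\frac17\to\frac27\to\frac47\to\frac17$ and preserves the cyclic order, so it extends to a monotone degree-one map with rotation number $\frac13$. The complementary arcs $(\frac17,\frac27)$, $(\frac27,\frac47)$, $(\frac47,\frac17)$ have lengths $\frac17,\frac27,\frac47$. Along them the extension advances by $\frac27,\frac47,\frac17$, which add up to $1$. By contrast, on $\{\frac15,\frac25,\frac35,\frac45\}$ doubling advances by at least $\frac25,\frac25,\frac25,\frac45$ from one point to the next, in total $2$; no monotone degree-one extension exists. A Cantor set $A$ is an infinite version of the first example; we compute one numerically in Section 5.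

Two immediate remarks on $A$. First, $2A=A$: the set $2A$ is compact and contains the forward orbit of every $2t$, $t\in A$, which is dense in $A$. Second, forward orbits in $A$ are infinite, being dense in an infinite set; so $A$ contains no periodic or preperiodic point.

**Definition.** An angle $t\in\mathbb{T}$ never maps into $A$ if $2^nt\notin A$ for every $n\ge0$.

*Example.* Every rational $t$ never maps into $A$, since its orbit under doubling is finite. On the other hand, if $a\in A$, then $a+\frac14$ does map into $A$, because $4(a+\frac14)=4a\in A$.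

## 2. Angles that never map into $A$: are their impressions disjoint?

**Standing assumption.** $P$ is a monic quadratic polynomial with a Siegel disk $\Delta$ of rotation number $\alpha$ and center $z_0$, and no impression of an external ray contains $\partial\Delta$.

Under this assumption the following is known; the source of the problem is "Building Blocks For Quadratic Julia Sets", http://www.ams.org/journals/tran/1999-351-03/S0002-9947-99-02346-6/S0002-9947-99-02346-6.pdf.

**Building block theorem.** There is a Cantor set $A\subset\mathbb{T}$ that is minimally invariant under $t\mapsto2t$ and has rotation number $\alpha$. The set $B=\bigcup_{t\in A}I_t$ is a nowhere dense subcontinuum of $J$ with: $P(B)=B$; $B$ contains the critical point; $B$ contains $\partial\Delta$, properly if the critical point is not in $\partial\Delta$; $B$ contains no periodic points.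

We shall use only that $A$ exists, that $B$ is a continuum, and that $\partial\Delta\subset B$.

The rays with angles in $A$ produce a set $B$ that carries $\partial\Delta$. What about the other rays? The question is: if $s\ne t$ and neither ever maps into $A$, is $I_s\cap I_t=\emptyset$? The example $z^2-2$ shows that disjointness is not a general property of quadratic polynomials, so if it holds here, the Siegel disk must be the reason. The answer is yes.

**Theorem A.** Under the standing assumption, if $s\ne t$ and neither ever maps into $A$, then $I_s\cap I_t=\emptyset$.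

Theorem B, stated in Section 10, says more about which impressions do meet; its statement uses objects built on the way.

**Normalization.** If $P(z)=z^2+\beta z+\gamma$, conjugating by $z\mapsto z+\beta/2$ gives a polynomial $z^2+c$. This translates $\varphi$, all impressions and $\Delta$, and changes no angle. So from now on $P(z)=z^2+c$.

## 3. Elementary properties of impressions

This section collects five facts about the sets $I_t$.

**Fact 1: $I_t$ is a continuum contained in $J$.** For $0<\varepsilon<1$ the set $\{|z|>1,\ |z-e(t)|<\varepsilon\}$ is connected: on each circle $|z|=\rho$ with $1<\rho<1+\varepsilon$ it is an arc centered at $\rho e(t)$, and these arcs all cross the segment from $e(t)$ to $(1+\varepsilon)e(t)$. So $I_t$ is the nested intersection of the compact connected sets $\overline{\varphi(\{|z|>1,|z-e(t)|<\varepsilon\})}$, hence a continuum. Its points are limits of points $\varphi(z_n)\notin K$ with $|z_n|\to1$. They cannot lie outside $K$, since $\varphi$ is a homeomorphism onto $\mathbb{C}_\infty\setminus K$. So they lie in $\partial K=J$.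

**Fact 2: closed graph.** If $w_k\in I_{t_k}$, $t_k\to t$ and $w_k\to w$, then $w\in I_t$. Indeed, pick $z_k$ with $|z_k|>1$, $|z_k-e(t_k)|<\frac1k$ and $|\varphi(z_k)-w_k|<\frac1k$. Then $z_k\to e(t)$ and $\varphi(z_k)\to w$.

**Fact 3: covering, and rays with their impressions.** Every point $w\in J$ lies in some $I_t$: take points outside $K$ tending to $w$, pull them back by $\varphi$, and pass to a subsequence converging on the unit circle. The closure of $R_t$ in $\mathbb{C}$ lies in $R_t\cup I_t$ and meets $I_t$. So $R_t\cup I_t=\overline{R_t}\cup I_t$ is closed and connected.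

**Fact 4: $P(I_t)=I_{2t}$.** The inclusion $\subset$ follows from $P(\varphi(z))=\varphi(z^2)$. For $\supset$, let $w\in I_{2t}$, $z_n\to e(2t)$, $\varphi(z_n)\to w$. Let $y_n$ be the square root of $z_n$ near $e(t)$. A subsequence of $\varphi(y_n)$ converges to some $v\in I_t$, and $P(v)=w$.

**Fact 5: symmetry.** Since $P$ is even, $-K=K$, and $z\mapsto-\varphi(-z)$ is again the normalized Riemann map. So $\varphi(-z)=-\varphi(z)$, and
$$-I_t=I_{t+1/2}.\tag{2}$$
As a consequence,
$$\text{if } P(w)\in I_u,\text{ then } w\in I_v \text{ for some } v \text{ with } 2v=u.\tag{3}$$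
To see this, take $v_0$ with $2v_0=u$. By Fact 4 there is $w'\in I_{v_0}$ with $P(w')=P(w)$, so $w=\pm w'$, and $w\in I_{v_0}$ or $w\in I_{v_0+1/2}$.

## 4. Rays cut the plane

The one tool from plane topology is that two rays, joined by a continuum containing their impressions, separate the plane in the way one draws it. We shall need this for several rays, and for joining continua that may pass through $\Delta$; this is why $M\subset K$ is allowed below.

**Lemma 1.** Let $\Theta\subset\mathbb{T}$ be finite with $|\Theta|\ge2$. Let $M\subset K$ be a continuum with $I_\tau\subset M$ for all $\tau\in\Theta$, and let $X=M\cup\bigcup_{\tau\in\Theta}R_\tau$.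

(a) If $r,q$ lie in different components of $\mathbb{T}\setminus\Theta$, then $R_r,R_q$ lie in different components of $\mathbb{C}\setminus X$.

(b) If $W$ is a component of $\mathbb{C}\setminus X$, then all $r\in\mathbb{T}\setminus\Theta$ with $I_r\cap W\neq\emptyset$ lie in one component of $\mathbb{T}\setminus\Theta$.

(c) If $r,q$ lie in different components of $\mathbb{T}\setminus\Theta$, then $I_r\cap I_q\subset M$.

(d) If $M\subset J$, there is a component $I'$ of $\mathbb{T}\setminus\Theta$ such that for every $p\in\partial\Delta\setminus M$: $p\in I_r$ implies $r\in I'$.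

By Fact 3, $X$ is closed and connected.

**Proof of (a): a crossing argument in a large disk.** Rays are pairwise disjoint and disjoint from $K$, so $R_r$ and $R_q$ miss $X$. Choose $t_1,t_2\in\Theta$, one in each of the two open arcs between $r$ and $q$. Suppose $R_r,R_q$ lie in one component of the open set $\mathbb{C}\setminus X$. Then there is a path $\gamma\subset\mathbb{C}\setminus X$ from a point of $R_r$ to a point of $R_q$. Let $\Gamma$ be the union of $\gamma$ with the tails of $R_r$ and $R_q$ from the ends of $\gamma$ to $\infty$. It is closed and disjoint from $X$. As $M$ is compact, for small $\eta$ the open $\eta$-neighborhood $N$ of $M$ misses $\Gamma$. The set $N$ is open and connected because $M$ is connected. Both $R_{t_1}$ and $R_{t_2}$ enter $N$, since their closures meet $I_{t_1},I_{t_2}\subset M$.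

For large $\rho$ the closed Jordan domain $Q=\mathbb{C}\setminus\varphi(\{\rho<|z|<\infty\})$ contains $N$ and $\gamma$ in its interior. Inside $Q$ we have a path from $\varphi(\rho e(t_1))$ down $R_{t_1}$ into $N$, through $N$, and up $R_{t_2}$ to $\varphi(\rho e(t_2))$. We also have a path in $\Gamma$ from $\varphi(\rho e(r))$ down $R_r$ to $\gamma$, along $\gamma$, and up $R_q$ to $\varphi(\rho e(q))$. The two paths are disjoint, because $\Gamma$ misses $N$ and the rays $R_{t_1},R_{t_2}\subset X$. But their end points are linked on the boundary of the closed disk $Q$, so by the Jordan curve theorem the paths must meet. Contradiction.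

**Proof of (b): thicken the ray to a sector.** Let $w\in I_r\cap W$, and let $I$ be the component of $\mathbb{T}\setminus\Theta$ containing $r$. The sector $S=\varphi(\{\rho e(u):\rho>1,\ u\in I\})$ is connected, misses $X$ and contains $R_r$. Take $z_n\to e(r)$ with $\varphi(z_n)\to w$. For large $n$, $\varphi(z_n)\in S\cap W$, since $I$ and $W$ are open. So $S\subset W$, and $R_r\subset W$. By (a), only one component $I$ can occur.

**Proof of (c).** A point $w\in(I_r\cap I_q)\setminus M$ lies in $J$, hence on no ray, hence not in $X$. It lies in some component $W$ of $\mathbb{C}\setminus X$, and $I_r$, $I_q$ both meet $W$. This contradicts (b).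

**Proof of (d).** $\Delta$ is connected and misses $J$ and all rays, so it lies in one component $W$ of $\mathbb{C}\setminus X$. Let $p\in\partial\Delta\setminus M$. Since $p\in J$, it lies on no ray, so $p\notin X$. The component of $\mathbb{C}\setminus X$ containing $p$ is open, so it meets $\Delta$; hence it is $W$. If $p\in I_r$, then $r\notin\Theta$, as otherwise $p\in M$. So $I_r\cap W\ne\emptyset$, and (b) puts all such $r$ in one component, which we call $I'$ (any component will do if no such $r$ exists). $\square$

## 5. The gaps of $A$ and the semiconjugacy to a rotation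

A **gap** is a component of $\mathbb{T}\setminus A$. Different gaps have disjoint closures, since a common end point would be isolated in $A$. We redefine $g$ to be affine on each gap, which does not change it on $A$. It stays continuous, monotone and of degree one, and its rotation number is unchanged because it can be read off an orbit in $A$. Fix a lift $G$. For $y\in\mathbb{T}$, the set $g^{-1}(y)$ is a closed arc, possibly a point, of length less than $1$, because $G$ is continuous, nondecreasing and $G(x+1)=G(x)+1$.

**Step 1: $A$ has measure zero.** The set $A$ is contained in its preimage under doubling, which has the same measure. So $A$ is invariant mod 0, and by ergodicity of doubling $|A|\in\{0,1\}$. A closed set of measure $1$ is $\mathbb{T}$, so $|A|=0$.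

**Step 2: exactly one gap has length at least $\frac12$.** This comes from counting how far $g$ advances. Let $(p,q)$ be a gap of length $\lambda<1$. The increment of $G$ along it lies in $[0,1]$ and is $\equiv2\lambda$ mod $1$, since $g$ is doubling at $p,q$. It is not $1$: otherwise $g$ would be constant on the complement of the gap, hence on $A$, but $g(A)=A$. So the increment is $2\lambda$ if $\lambda<\frac12$, and $2\lambda-1$ if $\lambda\ge\frac12$. The increments over all gaps sum to at most $1$ because $g$ is monotone of degree one. They sum to at least $1$ because $g$ is onto and the part $g(A)=A$ of the image is null. By Step 1 the gap lengths sum to $1$. Hence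
$$1=2-\#\{\text{gaps with }\lambda\ge\tfrac12\}.$$
Call this one gap $G_0=(a,b)$ and its length $\lambda_0$.

**Step 3: if the increment of a gap is positive, its image is a gap.** Let $(p,q)$ be such a gap. Its image is the open arc $(g(p),g(q))$, with end points in $A$. Suppose $y\in A$ lies in that open arc, and write $y=g(r)$ with $r\in A$. The arc $g^{-1}(y)$ contains $r\notin(p,q)$ and a point of $(p,q)$, hence $p$ or $q$. So $y\in\{g(p),g(q)\}$, a contradiction.

**Step 4: $\lambda_0=\frac12$.** On a gap shorter than $\frac12$, $g$ is doubling, so the image is a gap of twice the length. Hence every gap eventually maps onto $G_0$. If $\lambda_0>\frac12$, then $G_0$ has positive increment, $g(G_0)$ is a gap, and it eventually maps back onto $G_0$ preserving orientation. Then $a$ is periodic, which is impossible in $A$. So $\lambda_0=\frac12$ and $b=a+\frac12$. Put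
$$\theta:=2a=2b\in A .$$
So $g$ collapses $\overline{G_0}$ to the point $\theta$.

**Step 5: gaps are indexed by their time to reach $G_0$.** The index of a gap $G$ is the $i\ge0$ with $g^i(G)=G_0$; it is unique since $g(G_0)=\{\theta\}$. For $u\in G$, $i$ is the first time with $2^iu\in G_0$, and $2^i$ maps the end points of $G$ to $a$ and $b$. Two distinct gaps never have the same image gap $H$: for $y\in H$, the arc $g^{-1}(y)$, if it met two gaps, would contain a point of $A$, and then $y\in g(A)=A$. By induction on $i$, a gap is determined by its index.

The gap of index $i$ has length $2^{-i-1}$, and all lengths sum to $1=\sum_{i\ge0}2^{-i-1}$. So there is exactly one gap of each index $i\ge0$.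

**Step 6: the map $h$.** We want to see doubling on $A$ as the rotation by $\alpha$. Let $\mu$ be a $g$-invariant probability measure on $A$. It has no atoms: if $x$ is an atom of maximal mass, so is $g(x)$, and since there are finitely many atoms of maximal mass, $x$ would be preperiodic. Its support is a nonempty closed forward invariant subset of $A$, hence $A$. Fix $x_*\in\mathbb{T}$ and let $h(x)=\mu([x_*,x))$ mod $1$. Then $h$ is continuous, monotone of degree one, constant on the closure of each gap, and $h(A)=h(\mathbb{T})=\mathbb{T}$.

We claim $h(g(y))-h(g(x))=h(y)-h(x)$ for all $x\neq y$. First, $g^{-1}(\text{point})$ has $\mu$-measure $\mu(\{\text{point}\})=0$. If $g(x)\neq g(y)$, then by monotonicity $g^{-1}([g(x),g(y)))$ differs from $[x,y)$ only by subsets of $g^{-1}(g(x))\cup g^{-1}(g(y))$, so $\mu([g(x),g(y)))=\mu([x,y))$. If $g(x)=g(y)$, the increments of $G$ along the two arcs between $x$ and $y$ are integers with sum $1$. So $g$ is constant on one of these arcs, that arc is $\mu$-null, and $h(x)=h(y)$. Therefore $h\circ g=h+\text{const}$. A lift $H$ of $h$ satisfies $H\circ G=H+c$, and $H(x)-x$ is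 bounded, so $G^n(x)/n\to c$: the constant is the rotation number $\alpha$,
$$h\circ g=h+\alpha .\tag{4}$$

**Step 7: fibers of $h$.** For $p\ne q$ in $A$, $h(p)=h(q)$ if and only if one of the open arcs between them is $\mu$-null. As $\mu$ has support $A$, this means that the arc misses $A$, i.e. that $p,q$ are the end points of a gap. Since gap closures are disjoint, each $x\in\mathbb{T}$ has one or two $h$-preimages in $A$. Call $x$ **double** if it has two, i.e. if $x=h(G)$ for a gap $G$. Put $x_0:=h(G_0)$. If $G$ has index $i$, then (4) gives $h(G)=x_0-i\alpha$. So there are only countably many double points, and since $\alpha$ is irrational, $x_0+n\alpha$ is not double for $n\ge1$. In particular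
$$h(2^m\theta)=x_0+(m+1)\alpha\ \text{ is not double, and } 2^m\theta\notin\{a,b\},\qquad m\ge0 .\tag{5}$$

*Example (golden mean).* Let $\alpha=(\sqrt5-1)/2$, and let $A$ be a Cantor set as above. Since $A$ is null and $h(\theta)=x_0+\alpha$ is not double, the length of the arc $(b,\theta)$ is the sum of the lengths of the gaps in it. These are the gaps with $h$-value strictly between $x_0$ and $x_0+\alpha$, i.e. those of index $i\ge1$ with $\{-i\alpha\}<\alpha$, where $\{\cdot\}$ is the fractional part. As $\theta-b=2b-b=b$,
$$b=\sum_{i\ge1,\ \{-i\alpha\}<\alpha}2^{-i-1}.$$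
For $i=1,\dots,9$ the values $\{-i\alpha\}$ are about $.382,.764,.146,.528,.910,.292,.674,.056,.438$. So $i=1,3,4,6,8,9$ contribute, with sum $0.35449\ldots$, and the tail is at most $2^{-10}$. Thus $b\in(0.354,0.356)$ and $a\in(0.854,0.856)$. The gap $G_0$ contains the angles $0$ and $\frac13$, but not $\frac23$.

**Lemma 2.** If $s\ne t$ never map into $A$, then for some $n\ge0$ exactly one of $2^ns,2^nt$ lies in $G_0$.

In the golden mean example with $s=0$, $t=\frac13$, take $n=1$.

*Proof.* The purpose is to show that two points which always visit $G_0$ together move apart without bound. Suppose the claim fails. Then for every $n$, the points $2^ns,2^nt\notin A$ have the same first entrance time to $G_0$, so by Step 5 they lie in a common gap. Let $d_n$ be the length of the arc between them inside this gap; $d_0>0$. We show that $d_n>0$ implies $d_{n+1}=2d_n$. If the common gap is not $G_0$, doubling maps it homeomorphically onto the next gap. If it is $G_0$, doubling maps it homeomorphically onto $\mathbb{T}\setminus\{\theta\}$, so it maps the arc between the two points to an arc of length $2d_n$ between two distinct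 points, avoiding $\theta$. The common gap of the images also avoids $\theta\in A$, and only one of the two arcs between the images avoids $\theta$; so again $d_{n+1}=2d_n$. Hence $d_n=2^nd_0\to\infty$, which is absurd. $\square$

**The sets $F_x$.** For $x\in\mathbb{T}$ put
$$F_x=\bigcup_{t\in A,\ h(t)=x}I_t ,\qquad B=\bigcup_{x\in\mathbb{T}}F_x .$$
$F_x$ is one impression, or a union of two if $x$ is double. For example $F_{x_0}=I_a\cup I_b$, and $F_{x_0+(m+1)\alpha}=I_{2^m\theta}$ by (5). By Fact 4 and (4), $P(F_x)\subset F_{x+\alpha}$. The set $\{(x,w):w\in F_x\}$ is closed, being the image of the compact set $\{(t,w):t\in A,\ w\in I_t\}$ under $h\times\mathrm{id}$; we call this the closed graph of $F$. It follows that $F_I:=\bigcup_{x\in I}F_x$ is compact for closed $I\subset\mathbb{T}$. Finally put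
$$C_0:=I_a\cup I_b=F_{x_0},\qquad D_0:=I_a\cap I_b .$$
Since $-I_a=I_b$ by (2), $-D_0=D_0$.

## 6. Two easy cases: one-point impressions, and disjoint fibers $F_x$

**Case 1: every impression is a single point.** Let $s\neq t$ never map into $A$ and suppose $I_s\cap I_t\neq\emptyset$. Apply $P^n$ with $n$ from Lemma 2 and rename: we may assume $s\in(a,b)$ and $t\in(b,a)$, so that $a$ and $b$ lie in different components of $\mathbb{T}\setminus\{s,t\}$. Let $I_s=I_t=\{w\}=:M$, and let $I'$ be the component from Lemma 1(d) with $\Theta=\{s,t\}$. The set $\partial\Delta$ is uncountable, since every half-line from $z_0$ meets it. Only countably many points are mapped to $w$ by some $P^n$, $n\ge0$. Choose $p\in\partial\Delta$ that is not one of these, and $r\in A$ with $p\in I_r$, using $\partial\Delta\subset B$. Then $P^n(p)\in\partial\Delta\setminus M$ and $P^n(p)\in I_{2^nr}$, so $2^nr\in I'$ for all $n\ge0$. But the orbit of $r$ is dense in $A$, and the component of $\mathbb{T}\setminus\{s,t\}$ other than $I'$ is open and contains $a$ or $b$. Contradiction.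

The argument uses only that some orbit in $\partial\Delta$ never meets $M=I_s\cup I_t$. For large impressions this can no longer be had by counting, as our assumption only says that one impression cannot contain all of $\partial\Delta$. We shall need a measure on $\partial\Delta$ that is compatible with the dynamics and for which $I_s$ is null.

**Case 2: the sets $F_x$ are pairwise disjoint.** This is the first approach one would try in general: follow a point of $I_s\cap B$ and locate it by its fiber. We first need $C_0$ to be connected.

**Lemma 3.** If the sets $F_x$ are pairwise disjoint, then $D_0\neq\emptyset$.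

*Proof.* Suppose $D_0=\emptyset$. If $w\in I_t\cap I_{t'}$ with $t\neq t'$ in $A$, then $h(t)=h(t')$ by disjointness, so $t,t'$ are the end points of a gap, of index $i$ say. Then $P^i(w)\in I_a\cap I_b=D_0$, a contradiction. So the $I_t$, $t\in A$, are pairwise disjoint, and we can map $B\to A$ by sending $w\in I_t$ to $t$. This map has closed graph (Fact 2) and compact target, so it is continuous; it is onto because each $I_t\ne\emptyset$. But $B$ is connected and $A$ is a Cantor set. Contradiction. $\square$

Given $D_0\ne\emptyset$, the set $C_0$ is a continuum, and for $\sigma\in G_0$ we have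
$$I_\sigma\cap B\subset C_0 .\tag{6}$$
Indeed, for $r\in A\setminus\{a,b\}$ we have $r\in(b,a)$, and Lemma 1(c) with $\Theta=\{a,b\}$, $M=C_0$ gives $I_\sigma\cap I_r\subset C_0$. For $r\in\{a,b\}$ there is nothing to prove.

Now suppose that $s$ never maps into $A$ and $w\in I_s\cap B$. Applying $P^j$ with $j$ the index of the gap containing $s$ (and $P(B)\subset B$), we may assume $s\in G_0$. By (6), $w\in C_0=F_{x_0}$, so $P^i(w)\in F_{x_0+i\alpha}$ for all $i\ge0$. Since $2s\notin A$ lies in a gap, there is $i\ge1$ with $2^is\in G_0$. By (6) again, $P^i(w)\in I_{2^is}\cap B\subset C_0=F_{x_0}$. But $F_{x_0}\cap F_{x_0+i\alpha}=\emptyset$. So $I_s\cap B=\emptyset$. Theorem A follows in this case: if it failed, then by Lemma 2 there would be a point in $I_{s'}\cap I_{t'}$ with $s'\in(a,b)$, $t'\in(b,a)$ and $s'$ never mapping into $A$. By Lemma 1(c) this point lies in $C_0\subset B$, contradicting $I_{s'}\cap B=\emptyset$.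

The argument stops at its last step if the $F_x$ are not disjoint: then $P^i(w)\in F_{x_0}\cap F_{x_0+i\alpha}$ is no contradiction. Nothing in our assumption rules out such overlaps. The remedy joins the two cases. We measure the sets $F_x$ and $I_s$ by harmonic measure on $\partial\Delta$, where $P$ acts as an irrational rotation. It will turn out that the $F_x$ all have the same measure $c_0<1$. If $c_0=0$, the $F_x$ are in fact disjoint. If $c_0>0$, a separate argument, using rays inside $\Delta$ and ergodicity, still gives $\omega(I_s)=0$. Then the argument of Case 1 applies.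

## 7. Harmonic measure on $\partial\Delta$

Let $\chi:D\to\Delta$ be as in (1), and let $E_0\subset\mathbb{T}$ be the set of $\zeta$ for which the radial limit $\chi^*(\zeta)=\lim_{r\to1}\chi(re(\zeta))$ exists. Then $E_0$ is Borel, $\chi^*:E_0\to\partial\Delta$ is Borel, and $|E_0|=1$ by Fatou's theorem, as $\Delta$ is bounded. By (1), $E_0+\alpha\subset E_0$ and
$$P(\chi^*(\zeta))=\chi^*(\zeta+\alpha).\tag{7}$$

**Definition (harmonic measure from $z_0$).** For Borel $E\subset\mathbb{C}$ let $Y(E)=\{\zeta\in E_0:\chi^*(\zeta)\in E\}$ and $\omega(E)=|Y(E)|$.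

*Example.* If $\Delta$ were a round disk centered at $z_0$, then $\omega$ would be normalized arc length on its boundary circle.

Since $\chi^*(\zeta)\in\partial\Delta$, we have $Y(E)=Y(E\cap\partial\Delta)$, and $Y$ respects inclusions, unions and intersections. We use three properties.

**(H1)** If $P^j(E)\subset E'$ with $j\ge0$, then $Y(E)+j\alpha\subset Y(E')$, and $\omega(E)\le\omega(E')$. This is (7) iterated.

**(H2)** If $Y\subset\mathbb{T}$ is measurable and $Y+j\alpha\subset Y$ mod 0 for some integer $j\neq0$, then $|Y|\in\{0,1\}$. Indeed $Y+j\alpha$ and $Y$ have equal measure, so they agree mod 0, and rotation by the irrational $j\alpha$ is ergodic.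

**(H3)** If $E$ is closed and $\omega(E)=1$, then $E\supset\partial\Delta$. Suppose $p\in\partial\Delta\setminus E$, and let $f(w)=\mathrm{dist}(w,E)$. The Dirichlet problem on the bounded simply connected domain $\Delta$ with boundary data $f$ is solvable; let $u\ge0$ be its solution, continuous on $\overline\Delta$. Then $u\circ\chi$ is bounded and harmonic with radial limits $f\circ\chi^*$ a.e., so $u(z_0)=\int f\circ\chi^*\,d\zeta=0$. By the minimum principle $u\equiv0$ on $\Delta$, hence $u(p)=0$; but $u(p)=f(p)>0$.

## 8. The measure $c_0$ of the fibers, and how fibers overlap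

**Lemma 4.** $\omega(F_x)=c_0$ is independent of $x$; $Y(F_{x+n\alpha})=Y(F_x)+n\alpha$ mod 0 for $n\ge0$; and $c_0<1$.

*Proof.* **Step 1: $m(x)=\omega(F_x)$ is constant.** Since $P(F_x)\subset F_{x+\alpha}$, (H1) gives $m(x)\le m(x+\alpha)$. If $x_k\to x$ and $\zeta$ lies in infinitely many $Y(F_{x_k})$, then $\zeta\in Y(F_x)$ by the closed graph of $F$. By the reverse Fatou lemma, $\limsup m(x_k)\le m(x)$. Given $x,y$, choose $n_k\ge0$ with $x+n_k\alpha\to y$. Then $m(y)\ge\limsup m(x+n_k\alpha)\ge m(x)$. As $x,y$ are arbitrary, $m$ is constant.

**Step 2: the fibers are rotated.** By (H1), $Y(F_x)+n\alpha\subset Y(F_{x+n\alpha})$, and both sets have measure $c_0$.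

**Step 3: $c_0<1$.** If $c_0=1$, then $\omega(F_{x_0+\alpha})=1$, and $F_{x_0+\alpha}=I_\theta$ by (5). By (H3), $I_\theta\supset\partial\Delta$, contrary to the standing assumption. $\square$

**Lemma 5.** (i) If $c_0>0$, then $Y(D_0)=Y(F_{x_0})$ mod 0. (ii) If $c_0=0$, the $F_x$ are pairwise disjoint. (iii) In all cases $D_0\ne\emptyset$; hence $C_0$ is a continuum.

*Proof of (i).* **Step 1: almost every $\zeta\in Y:=Y(F_{x_0})$ has $\chi^*(\zeta)\in I_a$.** We approach $x_0$ from the left along its own orbit. Choose $n_k\ge1$ with $n_k\alpha$ mod $1$ in $(-\frac1k,0)$ and so close to $0$ that $|Y\,\triangle\,(Y+n_k\alpha)|<2^{-k}$; this is possible by continuity of translation in $L^1$. By Lemma 4, $Y+n_k\alpha=Y(F_{x_0+n_k\alpha})$ mod 0, and by the Borel–Cantelli lemma a.e. $\zeta\in Y$ lies in $Y(F_{x_0+n_k\alpha})$ for all large $k$. Since $x_0+n_k\alpha$ is not double, $F_{x_0+n_k\alpha}=I_{t_k}$ for a single $t_k\in A$. Limit points of $(t_k)$ lie in $A\cap h^{-1}(x_0)=\{a,b\}$. Points of $A$ near $b$ lie in $[b,b+\varepsilon)$, because $(a,b)$ is a gap, and there $h$ takes values at or just to the right of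 $x_0$. But $h(t_k)$ is just to the left of $x_0$. So $b$ is not a limit point, and $t_k\to a$. As $\chi^*(\zeta)\in I_{t_k}$ for all large $k$, the closed graph gives $\chi^*(\zeta)\in I_a$.

**Step 2: the same for $I_b$.** Choose $n_k\ge1$ with $n_k\alpha$ mod $1$ in $(0,\frac1k)$. Points of $A$ near $a$ lie in $(a-\varepsilon,a]$, where $h$ is at or just to the left of $x_0$; so now $t_k\to b$, and $\chi^*(\zeta)\in I_b$ for a.e. $\zeta\in Y$. Hence $Y\subset Y(D_0)$ mod 0. Conversely $D_0\subset F_{x_0}$.

*Proof of (ii).* Let $c_0=0$, and suppose $p\in F_x\cap F_{x+\delta}$ with $\delta\in(0,1)$.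

**Step 1: spread the intersection over the circle.** We have $P^n(p)\in F_{x+n\alpha}\cap F_{x+\delta+n\alpha}$ for $n\ge0$. Given $u$, choose $n_k$ with $x+n_k\alpha\to u$ and, $J$ being compact, such that $P^{n_k}(p)$ converges. By the closed graph of $F$, $F_u\cap F_{u+\delta}\ne\emptyset$. This holds for every $u\in\mathbb{T}$.

**Step 2: build a continuum $M$ out of linked pairs.** Let $\varepsilon=\frac1N<\min(\delta,1-\delta)$. Choose $u$ such that all points $u+k\varepsilon$ and $u+\delta+k\varepsilon$, $0\le k<N$, are non-double; only countably many $u$ are excluded. Let $t_k,s_k\in A$ be their unique $h$-preimages in $A$. By Step 1, $M_k=I_{t_k}\cup I_{s_k}$ is a continuum. For $0\le k<N-1$, the pairs $\{t_k,s_k\}$ and $\{t_{k+1},s_{k+1}\}$ are linked in $\mathbb{T}$. Indeed their $h$-images, measured from $u+k\varepsilon$, are at $0,\delta$ and $\varepsilon,\delta+\varepsilon$ with $0<\varepsilon<\delta<\delta+\varepsilon<1$, and $h$ is monotone. By Lemma 1(a) with $\Theta=\{t_k,s_k\}$ and $M_k$ in the role of $M$, the rays $R_{t_{k+1}},R_{s_{k+1}}$ lie in different components of the complement of $R_{t_k}\cup R_{s_k}\cup M_k$.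 So the connected set $R_{t_{k+1}}\cup R_{s_{k+1}}\cup M_{k+1}$ meets $R_{t_k}\cup R_{s_k}\cup M_k$. The four rays are disjoint from one another and from $K$; therefore $M_k\cap M_{k+1}\neq\emptyset$. Hence $M=\bigcup_{k<N}M_k$ is a continuum in $J$.

**Step 3: squeeze $\partial\Delta$ into one fiber.** Apply Lemma 1(d) with $\Theta=\{t_k,s_k:0\le k<N\}$. Since $\partial\Delta\subset B$, every $p\in\partial\Delta\setminus M$ lies in some $I_r$ with $r\in A\cap I'$. The end points of $I'$ are consecutive in $\Theta$, so $h(I')$ lies in a closed arc $I_N$ between consecutive points of $h(\Theta)$, and $|I_N|\le\frac1N$ because $h(\Theta)$ contains all $u+k\varepsilon$. Thus $\partial\Delta\subset M\cup F_{I_N}$. The set $M$ is a finite union of fibers, so $\omega(M)=0$. Hence $\omega(F_{I_N})=1$, and $F_{I_N}\supset\partial\Delta$ by (H3). Let $N\to\infty$ along a subsequence for which the arcs $I_N$ shrink to a point $x'$. Each $p\in\partial\Delta$ lies in $F_{x_N}$ for some $x_N\in I_N$, and $x_N\to x'$, so $p\in F_{x'}$ by the closed graph. So $\partial\Delta\subset F_{x'}$ and $c_0=\omega(F_{x'})=1$, a contradiction.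

*Proof of (iii).* If $c_0>0$, then $|Y(D_0)|=c_0>0$ by (i), so $D_0\neq\emptyset$. If $c_0=0$, combine (ii) with Lemma 3. $\square$

## 9. Impressions off $A$ are null, and Theorem A

**Lemma 6.** (i) If $\sigma\in G_0$, then $I_\sigma\cap B\subset C_0$. (ii) If $s$ never maps into $A$, then $\omega(I_s)=0$.

*Proof.* Part (i) is (6): its proof used only that $C_0$ is a continuum, which Lemma 5(iii) now provides in all cases. We prove (ii).

**Step 1: reduction to $s\in G_0$, and the case $c_0=0$.** If $s$ lies in a gap of index $i$, then $P^i(I_s)=I_{2^is}$, so $\omega(I_s)\le\omega(I_{2^is})$ by (H1). As $2^is\in G_0$ also never maps into $A$, we may assume $s\in G_0$. If $c_0=0$, then $I_s\cap\partial\Delta\subset I_s\cap B\subset C_0$ by (i), so $\omega(I_s)\le\omega(C_0)=c_0=0$. From now on let $c_0>0$, and suppose $\omega(I_s)>0$.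

**Step 2: join $I_s$ to $I_{2^m\theta}$ through $\Delta$, to confine $D_0$.** Let $r=2^m\theta$, $m\ge0$. By (5), $I_r=F_{h(r)}$, so $\omega(I_r)=c_0>0$. Fix $\zeta_1\in Y(I_s)$ and $\zeta_2\in Y(I_r)$, and let
$$L_k=\{\chi(\rho e(\zeta_k)):0\le\rho<1\}\cup\{\chi^*(\zeta_k)\},\qquad k=1,2,$$
be the closed internal rays. Both contain $z_0$, and they end in $I_s$ and $I_r$ respectively. So $M=I_s\cup L_1\cup L_2\cup I_r\subset K$ is a continuum, with no need for $I_s$ and $I_r$ to meet. Moreover $M\cap J=I_s\cup I_r$. Now $s\in(a,b)$ and, by (5), $r\in A\setminus\{a,b\}\subset(b,a)$; so $a,b$ lie in different components of $\mathbb{T}\setminus\{s,r\}$. Lemma 1(c) with $\Theta=\{s,r\}$ gives $D_0=I_a\cap I_b\subset M$. As $D_0\subset J$,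
$$D_0\subset I_s\cup I_{2^m\theta}\qquad\text{for all }m\ge0.\tag{8}$$

**Step 3: what lies in $D_0$ but not in $I_s$ is negligible.** Let $E=\bigcap_{r\in A}I_r$, a closed set. By (8), a point of $D_0\setminus I_s$ lies in every $I_{2^m\theta}$. These angles are dense in $A$, so by the closed graph $D_0\setminus I_s\subset E$. Also $P(E)\subset E$: given $w\in E$ and $r\in A$, write $r=2r'$ with $r'\in A$; then $w\in I_{r'}$ and $P(w)\in I_r$. By (H1) and (H2), $|Y(E)|\in\{0,1\}$. Since $\omega(E)\le\omega(I_\theta)=c_0<1$, we get $\omega(E)=0$.

**Step 4: use the symmetry $w\mapsto-w$ to move to $I_{s+1/2}$.** Let $\zeta\in Y(D_0)$ and $q=\chi^*(\zeta)$. Then $-q\in D_0$. If $-q\notin I_s$, then $-q\in E$ by Step 3, so $\chi^*(\zeta+\alpha)=P(q)=P(-q)\in E$; this happens only for a null set of $\zeta$. So for a.e. $\zeta\in Y(D_0)$ we have $-q\in I_s$, that is, $q\in I_{s+1/2}$.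

**Step 5: return to $C_0$ after a fixed time, and apply ergodicity.** We have $s+\frac12\in(b,a)$, and $s+\frac12\notin A$ because $2(s+\frac12)=2s\notin A$. So $s+\frac12$ lies in a gap of some index $j\ge1$, and $\sigma:=2^j(s+\frac12)\in G_0$. For a.e. $\zeta\in Y(D_0)$,
$$\chi^*(\zeta+j\alpha)=P^j(q)\in I_\sigma\cap\partial\Delta\subset I_\sigma\cap B\subset C_0=F_{x_0}$$
by (i). Put $Y:=Y(F_{x_0})$, which equals $Y(D_0)$ mod 0 by Lemma 5(i). We have shown $Y+j\alpha\subset Y$ mod 0, with the same $j\ge1$ for all $\zeta$. By (H2), $c_0=|Y|\in\{0,1\}$, contradicting $0<c_0<1$. $\square$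

The next lemma is Case 1 of Section 6, with "null" in place of "a single point".

**Lemma 7.** Let $s\neq t$ in $\mathbb{T}$ be such that both components of $\mathbb{T}\setminus\{s,t\}$ meet $A$ and $\omega(I_s)=\omega(I_t)=0$. Then $I_s\cap I_t=\emptyset$.

*Proof.* Otherwise $M=I_s\cup I_t$ is a continuum in $J$ with $\omega(M)=0$. Let $I'$ be the component given by Lemma 1(d) with $\Theta=\{s,t\}$. Choose $\zeta\in E_0$ with $\zeta+n\alpha\notin Y(M)$ for all $n\ge0$; a.e. $\zeta$ will do, since $Y(M)$ is null. Let $p=\chi^*(\zeta)$. As $\partial\Delta\subset B$, $p\in I_r$ for some $r\in A$. Then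
$$P^n(p)=\chi^*(\zeta+n\alpha)\in(\partial\Delta\setminus M)\cap I_{2^nr},$$
so $2^nr\in I'$ for all $n\ge0$. But $\{2^nr\}$ is dense in $A$, and the other component of $\mathbb{T}\setminus\{s,t\}$ is open and meets $A$. Contradiction. $\square$

**Proof of Theorem A.** Let $s\ne t$ never map into $A$, and suppose $w\in I_s\cap I_t$. Take $n$ from Lemma 2. Then $P^n(w)\in I_{2^ns}\cap I_{2^nt}$, and after interchanging names if necessary, $s':=2^ns\in G_0=(a,b)$ and $t':=2^nt\notin G_0\cup A$, so $t'\in(b,a)$. Hence $a,b\in A$ lie in different components of $\mathbb{T}\setminus\{s',t'\}$. Neither $s'$ nor $t'$ ever maps into $A$, so $\omega(I_{s'})=\omega(I_{t'})=0$ by Lemma 6. Lemma 7 gives $I_{s'}\cap I_{t'}=\emptyset$, a contradiction. $\blacksquare$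

## 10. Which impressions do meet

Recall that $h$ semiconjugates doubling on $A$ to the rotation by $\alpha$, that $F_x=\bigcup_{t\in A,\,h(t)=x}I_t$, and that $\omega$ is harmonic measure on $\partial\Delta$ seen from $z_0$.

**Theorem B.** Under the standing assumption, there is $a\in A$ such that $b:=a+\frac12\in A$ and $(a,b)$ is a complementary arc of $A$, and:

1. If $s$ never maps into $A$, then $I_s\cap I_t=\emptyset$ for every $t\ne s$.
2. If $2^ns\in\{a,b\}$ for some $n\ge0$, then $I_s\cap I_t\ne\emptyset$ for some $t\neq s$.
3. $\omega(F_x)=c_0$ is independent of $x$, and $c_0=0$ if and only if the sets $F_x$ are pairwise disjoint. If $c_0=0$, then $s\ne t$ and $I_s\cap I_t\neq\emptyset$ imply $\{2^ns,2^nt\}=\{a,b\}$ for some $n$.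

We do not decide whether $c_0>0$ can occur. Theorem A and parts 1 and 2 hold in either case. The points $a,b$ were found in Section 5.

### Part 1

Let $s$ never map into $A$, $t\ne s$, and suppose $w\in I_s\cap I_t$.

**Step 1: arrange that both components of $\mathbb{T}\setminus\{s,t\}$ meet $A$.** By Theorem A, $2^kt\in A$ for some $k$. Apply $P^k$, and then $P^i$ with $i$ the index of the gap containing $2^ks$. After renaming, $s\in G_0$ never maps into $A$ and $t\in A$, so still $s\ne t$. If $t\notin\{a,b\}$, then $s\in(a,b)$ and $t\in(b,a)$, so $a$ and $b$ lie in different components of $\mathbb{T}\setminus\{s,t\}$.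

If $t\in\{a,b\}$, replace $(s,t,w)$ by $(s+\frac12,t+\frac12,-w)$, using (2). The new $t$ is again in $\{a,b\}$. The new $s$ lies in $(b,a)$; it is not in $A$, because its double is not in $A$, and so it still never maps into $A$. It lies in a gap $(a',b')$ of index at least $1$, whose closure is disjoint from $\overline{G_0}\ni t$. So $a'$ and $b'$ lie in different components of $\mathbb{T}\setminus\{s,t\}$.

In either case each component, being open and meeting the perfect set $A$, contains infinitely many of the points $2^m\theta$, which are dense in $A$. By Lemma 6, $\omega(I_s)=0$.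

**Step 2: the case $c_0=0$.** Here $\omega(I_t)\le\omega(F_{h(t)})=0$, and Lemma 7 gives $I_s\cap I_t=\emptyset$, a contradiction.

**Step 3: the case $c_0>0$.** Now $I_t$ may fail to be null, and we play two rotated fibers against each other. Let $M=I_s\cup I_t$, a continuum in $J$, and let $I''$ be the component of $\mathbb{T}\setminus\{s,t\}$ other than the $I'$ of Lemma 1(d). Then $I_r\cap\partial\Delta\subset M$ for all $r\in I''$. Take $m<m'$ with $r=2^m\theta$ and $r'=2^{m'}\theta$ in $I''$. Since $\omega(I_s)=0$, both $Y(I_r)$ and $Y(I_{r'})$ are contained in $Y(I_t)$ mod 0. By (5), $|Y(I_r)|=|Y(I_{r'})|=c_0$, while $|Y(I_t)|\le c_0$ because $I_t\subset F_{h(t)}$. So the three sets agree mod 0. By Lemma 4, $Y(I_{r'})=Y(I_r)+(m'-m)\alpha$ mod 0. So $Y(I_r)$ is invariant under rotation by $(m'-m)\alpha$, and (H2) gives $c_0\in\{0,1\}$, contradicting $0<c_0<1$. $\blacksquare$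

### Part 2

Say $2^ns=a$; the case $2^ns=b$ is the same with $a$ and $b$ exchanged. Let $w'\in D_0=I_a\cap I_b$, which is nonempty by Lemma 5(iii). As $P^n(I_s)=I_a$, some $w\in I_s$ has $P^n(w)=w'\in I_b$. Applying (3) $n$ times, we get $w\in I_t$ for some $t$ with $2^nt=b$. Since $2^ns=a\neq b$, we have $t\ne s$. $\blacksquare$

### Part 3

**Step 1: the statements about $c_0$.** That $\omega(F_x)=c_0$ is Lemma 4, and $c_0=0$ implies disjointness by Lemma 5(ii). If $c_0>0$, the sets $Y(F_{n\alpha})$, $n\ge0$, all have measure $c_0$ in a probability space, so two of them contain a common $\zeta$. Then $\chi^*(\zeta)$ lies in two different fibers.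

From now on let $c_0=0$, so that the $F_x$ are pairwise disjoint, and let $s\neq t$, $w\in I_s\cap I_t$.

**Step 2: both angles reach $A$, in the same fiber of $h$.** By Part 1, both $s$ and $t$ map into $A$. So there is $k$ with $2^ks,2^kt\in A$, and $P^k(w)\in F_{h(2^ks)}\cap F_{h(2^kt)}$ gives $h(2^ks)=h(2^kt)$. If $2^ks\ne2^kt$, they are the end points of a gap of some index $m$, and $\{2^{k+m}s,2^{k+m}t\}=\{a,b\}$, as desired.

**Step 3: if the orbits merge first, look at the moment before they merge.** Let $2^ks=2^kt$, and let $j<k$ be maximal with $2^js\ne2^jt$. These two points have the same double, so they are antipodal. If they are $\{a,b\}$ we are done. Suppose not; since $b=a+\frac12$, neither of them is $a$ or $b$, and one lies in $(a,b)$, the other in $(b,a)$. By Lemma 1(c) with $\Theta=\{a,b\}$ and $M=C_0$, $P^j(w)\in C_0$. Put $u=2^{j+1}s=2^{j+1}t$. Then $u\neq\theta$, because $2^js\notin\{a,b\}$. And since $P(C_0)=I_\theta$,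
$$P^{j+1}(w)\in I_u\cap I_\theta .$$

**Step 4: the orbits of $u$ and $\theta$ merge.** We have $P^k(w)\in I_{2^ks}\subset F_{h(2^ks)}$. Also $P^k(w)\in I_{2^{k-j-1}\theta}=F_{x_0+(k-j)\alpha}$ by (5). By disjointness, $h(2^{k-j-1}u)=h(2^ks)=x_0+(k-j)\alpha=h(2^{k-j-1}\theta)$. This value is not double, and both $2^{k-j-1}u=2^ks$ and $2^{k-j-1}\theta$ lie in $A$; hence $2^{k-j-1}u=2^{k-j-1}\theta$.

**Step 5: contradiction at the moment before this merging.** As $u\neq\theta$, there is a maximal $i\ge0$ with $2^iu\ne2^i\theta$, and then $2^iu=2^i\theta+\frac12$. By (5), $2^i\theta\in A\setminus\{a,b\}\subset(b,a)$, so $2^iu\in(a,b)=G_0$. Since $I_{2^i\theta}\subset B$, Lemma 6(i) gives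
$$P^{j+1+i}(w)\in I_{2^iu}\cap I_{2^i\theta}\subset C_0=F_{x_0}.$$
But this point also lies in $I_{2^i\theta}=F_{x_0+(i+1)\alpha}$, which is disjoint from $F_{x_0}$. This contradiction shows that the two points in Step 3 were $a$ and $b$. $\blacksquare$
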